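# Function values against general linear information: the Banach and Hilbert power functions differ for every $p$

## 1. The theorem and its vocabulary

**Theorem 1.** Let $q=\max(p,2)$.

(i) If $1\le p<\infty$ and $\frac12<r\le\frac12+\frac1q$, then $\ell^{\rm wor\text{-}B}(r,p)=0<1-\frac1{2r}\le\ell^{\rm wor\text{-}H}(r,p)$.

(ii) For all $r>0$: $\ell^{\rm wor\text{-}B}(r,\infty)\le\max(0,1-\frac1{2r})<1=\ell^{\rm wor\text{-}H}(r,\infty)$.

Hence $\ell^{\rm wor\text{-}B}(\cdot,p)\ne\ell^{\rm wor\text{-}H}(\cdot,p)$ for every $p\in[1,\infty]$. The Banach spaces used are separable, on countable domains.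

**Theorem 2.** (a) $\ell^{\rm wor\text{-}H}(r,\infty)=1$ for all $r>0$. For $1\le p<\infty$, with $a_p=(\frac12-\frac1p)_+$: $\ell^{\rm wor\text{-}H}(r,p)=0$ if $0<r\le\frac12$, and $\ell^{\rm wor\text{-}H}(r,p)=\frac r{r+a_p}$ if $r>\frac12$.

(b) $\ell^{\rm wor\text{-}B}(r,p)=0$ for all $r>0$, $p\in[1,\infty]$ (using non-separable spaces).

(c) Hence $\ell^{\rm wor\text{-}B}(r,p)\ne\ell^{\rm wor\text{-}H}(r,p)$ if and only if $p=\infty$ or $r>\frac12$.

Here $t_+=\max(t,0)$. Now the symbols.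

Let $D$ be a set with a measure $\mu$, and $L_p=L_p(D,\mu)$. We consider a Banach space $F\neq\{0\}$ of real measurable functions, defined at every point of $D$, such that every evaluation $\delta_x(f)=f(x)$ is a continuous functional on $F$, and such that $F$ is continuously embedded in $L_p$. The last phrase means that $f\mapsto f\in L_p$ is linear, continuous and *injective*: if $f\in F$ vanishes almost everywhere, it vanishes. We call these spaces *the class*. For instance, functions on $\mathbb N$ (counting measure) with $\sum_i i^2f(i)^2<\infty$ form a Hilbert space in the class for $p=2$. On the other hand, $\ell_2([0,1])$ with Lebesgue measure on $[0,1]$ is excluded: its elements have countable support, so they are all zero almost everywhere.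

We want to recover $f$ from $n$ numbers. An algorithm is $A_n(f)=\varphi(L_1(f),\dots,L_n(f))$ with any mapping $\varphi:\mathbb R^n\to L_p$, and its worst case error is $\sup_{\|f\|_F\le1}\|f-A_n(f)\|_p$. The smallest possible error is $e_n^{\rm all\text{-}wor}(F,L_p)$ if all $L_j\in F^*$ are allowed, and $e_n^{\rm std\text{-}wor}(F,L_p)$ if only function values $L_j=\delta_{x_j}$ are allowed. The rates are
$$r^{\rm all}(F,p)=\sup\{r\ge0:\sup_n n^re_n^{\rm all\text{-}wor}(F,L_p)<\infty\},$$
and $r^{\rm std}(F,p)$ likewise. Clearly $r^{\rm std}\le r^{\rm all}$. The power function asks what fraction of the rate survives when only samples are allowed: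
$$\ell^{\rm wor\text{-}B}(r,p)=\inf_F\frac{r^{\rm std}(F,p)}r\in[0,1],$$
the infimum being over all $D,\mu$ and all Banach spaces $F$ of the class with $r^{\rm all}(F,p)=r$. For $\ell^{\rm wor\text{-}H}$ the infimum is over Hilbert spaces only. So $\ell=1$ means "samples always achieve the full rate", and $\ell=0$ means "samples may lose all of it".

The question comes from "On the power of function values for the approximation problem in various settings": for which $p$ are the two functions different? For $p=2$ that source gives $\ell^{\rm wor\text{-}B}(r,2)=0<\frac12\le\ell^{\rm wor\text{-}H}(r,2)$ for $r\in(\frac12,1]$. Theorem 1 says that the answer is "for all $p$", and Theorem 2 computes both functions. For $p=2$ we have $a_2=0$, so the Hilbert function jumps from $0$ to $1$ at $r=\frac12$. For $p=4$ we have $a_4=\frac14$, so for example $\ell^{\rm wor\text{-}H}(1,4)=\frac45$.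

Sections 2–8 prove Theorem 1, Sections 9–12 prove Theorem 2. Throughout, $C,C',c,\dots$ are positive constants independent of $n,k,K,N,T$ that may change from line to line, and $\log$ is the natural logarithm.

## 2. Errors as sizes of kernels

The mapping $\varphi$ can be removed from the problem. For $n\ge0$ put
$$c_n(F)=\inf_{L_1,\dots,L_n\in F^*}\sup\{\|f\|_p:\|f\|_F\le1,\ L_i(f)=0\ \text{for } i\le n\},$$
and let $g_n(F)$ be the same with $L_i=\delta_{x_i}$ only. Both are nonincreasing, and $c_0=g_0$ is the norm of the embedding.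

**Lemma 3.** $c_n\le e_n^{\rm all\text{-}wor}\le2c_n$ and $g_n\le e_n^{\rm std\text{-}wor}\le2g_n$.

*Proof.* Fix the functionals. If $\|f\|_F\le1$ and all $L_i(f)=0$, then $f$ and $-f$ produce the same output $\varphi(0)$, so one of the two errors is at least $\|f\|_p$. This gives the lower bounds. For the upper bounds let $\varphi(y)$, for $y$ in the image of the unit ball, be some element of the ball with information $y$. Then $f-A_n(f)$ is in the kernel of the information and has norm at most $2$. $\square$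

So $r^{\rm all}$ and $r^{\rm std}$ are the rates of $c_n$ and $g_n$. Logarithms do not matter for rates:

**Lemma 4.** Suppose $c_{m_k}\le Ck^{-\rho}(\log(k+1))^C$ with $m_k\le Ck\log(k+1)$, for all large $k$, or for all large $k$ of the form $2^K$. Then $r^{\rm all}\ge\rho$. The same holds for $g$ and $r^{\rm std}$.

*Proof.* For large $n$ take the largest admissible $k$ with $Ck\log(k+1)\le n$. The next admissible number is at most $2k$, so $n<2Ck\log(2k+1)$, whence $k\ge cn/\log n$. By monotonicity $c_n\le c_{m_k}\le C'n^{-\rho}(\log n)^{C'}$, so $n^{\rho'}c_n$ is bounded for every $\rho'<\rho$. $\square$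

**The finite-dimensional case.** If $\dim F=d<\infty$, then $c_n=0$ for $n\ge d$. Also $g_n=0$ for $n\ge d$: a function at which all evaluations vanish is zero, so the evaluations span $F^*$, and $d$ of them form a basis. Both rates are infinite. So a finite-dimensional space never shows a difference by itself. One has to glue together infinitely many finite-dimensional spaces in which sampling is bad for a long time.

## 3. Gluing, and a space with prescribed rates

**Lemma 5 (sums).** Let $X_j$ ($j\ge1$) be spaces of the class over disjoint $D_j$, $\omega_j>0$, $t\in\{1,2\}$, and $\sum_jc_0(X_j)/\omega_j<\infty$. Let $F$ consist of the functions $f$ on $D=\bigsqcup_jD_j$ (sum measure) with $f_j:=f|_{D_j}\in X_j$ and $\|f\|_F=(\sum_j(\omega_j\|f_j\|_{X_j})^t)^{1/t}<\infty$. Then $F$ is in the class, it is Hilbert if $t=2$ and all $X_j$ are Hilbert, and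
$$c_{Kk}(F)\le\sum_{j\le K}\frac{c_k(X_j)}{\omega_j}+\sum_{j>K}\frac{c_0(X_j)}{\omega_j},\qquad g_n(F)\ge\frac{g_n(X_j)}{\omega_j}\quad\text{for each }j.\tag{1}$$
For two summands with $\omega_j=1$, both $r^{\rm all}$ and $r^{\rm std}$ of the sum are the minima of the respective rates.

*Proof.* $F$ is an $\ell_t$-sum, hence complete. Since $\|f_j\|_{X_j}\le\|f\|_F/\omega_j$, evaluations are continuous and $\|f\|_p\le\sum_j\|f_j\|_p\le\sum_j\frac{c_0(X_j)}{\omega_j}\|f\|_F$. If $f=0$ a.e., then each $f_j=0$ a.e., so $f_j=0$.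

First bound in (1): apply $k$ almost optimal functionals on each of $X_1,\dots,X_K$ and estimate as above on the kernel. Second bound: given $n$ points in $D$, at most $n$ lie in $D_j$. Take a function in the unit ball of $X_j$ vanishing at these, with norm in $L_p$ almost $g_n(X_j)$ or larger, extend it by zero and divide by $\omega_j$.

For two summands, $c_{2n}(F)\le c_n(X_1)+c_n(X_2)$. Restricting $2n$ functionals on $F$ to $X_j$ gives $c_{2n}(F)\ge\max_jc_{2n}(X_j)$. The same works for $g$. $\square$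

**Lemma 6 (the space $H_0(r)$).** Let $p\in[1,\infty]$, $r>0$, $1/s=(1/p-1/2)_+$. On $D=\mathbb N$ with counting measure let $\|f\|^2=\sum_ii^{2(r+1/s)}f(i)^2$. This Hilbert space $H_0(r)$ is in the class and has $r^{\rm all}=r^{\rm std}=r$.

*Proof.* *Sampling is good.* Let $f(1)=\dots=f(n)=0$ and $\|f\|\le1$. If $p\ge2$, then $\|f\|_p\le\|f\|_2\le(n+1)^{-r}$. If $p<2$, Hölder with $\frac1p=\frac12+\frac1s$ gives $\|f\|_p\le(\sum_{i>n}i^{-rs-1})^{1/s}\le Cn^{-r}$ for $n\ge1$. The same computation with $n=0$ shows that the embedding is continuous. It is injective since the measure is counting measure. So $r^{\rm std}\ge r$.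

*General information is not better.* Given $n\ge1$ functionals, their kernel in $\mathbb R^{\{1,\dots,2n\}}$ contains a subspace $M$ with $\dim M\ge n$.

Let $p\ge2$, and let $P$ be the $\ell_2$-orthogonal projection onto $M$. As $\operatorname{tr}P\ge n$, some $P_{ii}\ge\frac12$. For $y=Pe_i$ we have $y_i=P_{ii}=\|y\|_2^2$, so $\|y\|_p\ge\|y\|_2^2\ge\|y\|_2/\sqrt2$, while $\|y\|\le(2n)^r\|y\|_2$. Hence $c_n\ge(2n)^{-r}/\sqrt2$.

Let $p<2$, and let $y$ be an extreme point of the compact convex set $M\cap[-1,1]^{2n}$. It has at least $\dim M\ge n$ coordinates equal to $\pm1$. Otherwise some $0\ne z\in M$ vanishes at those coordinates, and $y\pm\epsilon z$ lie in the set for small $\epsilon>0$. So $\|y\|_p\ge n^{1/p}$ and $\|y\|\le(2n)^{r+1/s+1/2}=(2n)^{r+1/p}$, which gives $c_n\ge cn^{-r}$. $\square$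

**Corollary 7 (reduction).** If $F$ is in the class, $r^{\rm all}(F,p)\ge r$ and $r^{\rm std}(F,p)\le\beta r$ with $\beta\in[0,1]$, then $\ell^{\rm wor\text{-}B}(r,p)\le\beta$. If $F$ is Hilbert, then also $\ell^{\rm wor\text{-}H}(r,p)\le\beta$.

*Proof.* By Lemmas 5 and 6, $F\oplus H_0(r)$ (with $t=2$ in the Hilbert case) has $r^{\rm all}=r$ and $r^{\rm std}\le\beta r$. $\square$

## 4. Spikes on a constant: a round ball and a pointed ball

Let $D$ have $N$ points of mass $\frac1N$, $N\ge2n$. To fool $n$ samples at the points of a set $S$, use $1-1_S$: it vanishes on $S$ and is still large in $L_p$. We need a norm in which $1-1_S$ has bounded norm whenever $|S|\le n$, but which general functionals handle easily.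

**A Hilbert attempt, $p=2$.** Write $f=a+h$ with a constant $a$ and a function $h$ on $D$, and let $\|f\|$ be the minimum of $(a^2+\lambda^{-2}\|h\|_{\ell_2}^2)^{1/2}$ over such representations. The natural representation of $1-1_S$ gives $\|1-1_S\|^2\le1+n/\lambda^2$, so we take $\lambda=\sqrt n$. Now let $k<N$ functionals be given. They vanish at some $h\ne0$, and $\|h\|\le\|h\|_{\ell_2}/\lambda$ while $\|h\|_{L_2}=N^{-1/2}\|h\|_{\ell_2}$. Hence
$$c_k\ge\lambda N^{-1/2}=\sqrt{n/N}\qquad\text{for every }k<N .$$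
At $k=N-1$ the quantity $k^\rho c_k$ is at least $(N-1)^\rho N^{-1/2}\sqrt n$. For $\rho>\frac12$ this is unbounded as $N\to\infty$, so the blocks cannot be glued with rate above $\frac12$. The construction stops exactly at the exponent $\frac12$. The reason is that the ball is round in the spike directions, so functionals gain nothing until they determine everything.

**The Banach version.** Replace the $\ell_2$-ball of spikes by an $\ell_1$-ball. Removing $n$ spikes then needs $\lambda=n$ instead of $\sqrt n$. This is harmless, since $n$ is fixed while $N\to\infty$. In exchange, general functionals compress an $\ell_1$-ball: with $k$ of them the kernel has $\|x\|_2\lesssim k^{-1/2}\|x\|_1$ up to logarithms. This additional factor $k^{-1/2}$ is the gain over the Hilbert case. We prove it next.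

## 5. Sign matrices and the compression of $\ell_1$

**Lemma 8.** Let $X$ be a $k\times n$ matrix of independent uniform signs. With probability at least $1-2\cdot33^ne^{-k/24}$,
$$\tfrac k8\|b\|_2^2\le\|Xb\|_2^2\le32k\|b\|_2^2\qquad\text{for all }b\in\mathbb R^n.\tag{2}$$

*Proof.* **Step 1 (one vector).** This step gives tail bounds for a fixed $b$ with $\|b\|_2=1$. Here $\|Xb\|_2^2=\sum_{i\le k}Z_i^2$ with $Z_i$ i.i.d. copies of $Z=\sum_j\xi_jb_j$, $\xi_j$ signs, and $\mathbb EZ^2=1$, $\mathbb EZ^4\le3$. Let $\gamma$ be standard Gaussian, independent of $Z$. Since $\mathbb E_\gamma e^{\gamma t}=e^{t^2/2}$ and $\cosh u\le e^{u^2/2}$,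
$$\mathbb Ee^{Z^2/4}=\mathbb Ee^{\gamma Z/\sqrt2}=\mathbb E\prod_j\cosh(\gamma b_j/\sqrt2)\le\mathbb Ee^{\gamma^2/4}=\sqrt2 .$$
So $\mathbb P(\|Xb\|_2^2\ge8k)\le2^{k/2}e^{-2k}\le e^{-k}$. From $e^{-x}\le1-x+\frac{x^2}2$ for $x\ge0$ we get $\mathbb Ee^{-Z^2/6}\le1-\frac16+\frac3{72}=\frac78\le e^{-1/8}$, so $\mathbb P(\|Xb\|_2^2\le\frac k2)\le e^{k/12-k/8}=e^{-k/24}$.

**Step 2 (all vectors).** This step passes to the whole sphere by nets. A $\frac12$-net of the sphere has at most $5^n$ points. If $\|Xb\|_2\le\sqrt{8k}$ on it, then $\|X\|\le2\sqrt{8k}=\sqrt{32k}$. A $\frac1{16}$-net has at most $33^n$ points. If $\|Xb\|_2\ge\sqrt{k/2}$ on it, then on the sphere $\|Xb\|_2\ge\sqrt{k/2}-\frac1{16}\sqrt{32k}=\sqrt{k/8}$. The failure probability is at most $5^ne^{-k}+33^ne^{-k/24}$. $\square$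

**Lemma 9 (a weak form of the Garnaev–Gluskin theorem).** There is an absolute $C_0\ge1$ such that for $1\le k\le N$ there are $k$ functionals on $\mathbb R^N$ with
$$\|x\|_2\le C_0\Big(\frac{\log(eN)}k\Big)^{1/2}\|x\|_1\quad\text{on their common kernel.}\tag{3}$$

*Proof.* Let $m=\lfloor k/(200\log(eN))\rfloor$. If $m=0$, then $\log(eN)/k>\frac1{200}$ and (3) holds with no functionals once $C_0\ge\sqrt{200}$. Let $m\ge1$, so $k\ge200$.

**Step 1 (a matrix good on sparse vectors).** Apply Lemma 8 to every set of $m$ columns of a random $k\times N$ sign matrix. As $\log(33N)\le3.5\log(eN)$, the failure probability is at most $2(33N)^me^{-k/24}\le2e^{3.5k/200-k/24}<1$ for $k\ge200$. So some $X$ satisfies (2) for all $b$ with at most $m$ nonzero entries.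

**Step 2 (kernel vectors are spread out).** Let $Xx=0$. Order the indices by decreasing $|x_i|$ and cut them into consecutive blocks $T_0,T_1,\dots$ of size $m$ (the last may be smaller). Each entry on $T_j$ is at most the average over $T_{j-1}$, so $\|x_{T_j}\|_2\le m^{-1/2}\|x_{T_{j-1}}\|_1$ and $\sum_{j\ge1}\|x_{T_j}\|_2\le m^{-1/2}\|x\|_1$. Since $Xx_{T_0}=-\sum_{j\ge1}Xx_{T_j}$,
$$\|x_{T_0}\|_2\le\sqrt{8/k}\,\|Xx_{T_0}\|_2\le\sqrt{8/k}\sqrt{32k}\sum_{j\ge1}\|x_{T_j}\|_2=16\sum_{j\ge1}\|x_{T_j}\|_2 .$$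
Hence $\|x\|_2\le17m^{-1/2}\|x\|_1$, and $m\ge k/(400\log(eN))$. $\square$

## 6. Banach spaces in which sampling fails

**Proposition 10.** If $1\le p<\infty$, $q=\max(p,2)$ and $0<r\le\frac12+\frac1q$, then $\ell^{\rm wor\text{-}B}(r,p)=0$.

*Proof.* **Step 1 (the block).** We build one finite-dimensional space that defeats $n$ samples. For $N\ge\max(2n,n^p)$ let $D$ have $N$ points of mass $\frac1N$, and let $X(n,N)=\mathbb R^D$ with unit ball $\operatorname{conv}\{\pm1,\pm n1_{\{x\}}:x\in D\}$. Since $\|1\|_p=1$ and $\|n1_{\{x\}}\|_p=nN^{-1/p}\le1$, we have $c_0(X)\le1$.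

**Step 2 (samples are bad).** This step bounds $g_n$ below. For $x_1,\dots,x_n\in D$ put $f=1-1_{\{x_1,\dots,x_n\}}$. The indicator is a sum of at most $n$ terms $\frac1n\cdot n1_{\{x\}}$, so $\|f\|_X\le2$. Also $f(x_i)=0$ and $\|f\|_p\ge(1-\frac nN)^{1/p}\ge\frac12$. So $g_n(X)\ge\frac14$.

**Step 3 (general functionals are good).** This step bounds $c_k$, $2\le k\le N$. Use the mean $\frac1N\sum_xf(x)$ and $k-1$ functionals from Lemma 9. If $\|f\|_X\le1$, write $f=a+h$ with $|a|+\|h\|_{\ell_1}/n\le1$. If the mean vanishes, $|a|\le\|h\|_{\ell_1}/N\le n/N$, so $\|f\|_{\ell_1}\le N|a|+\|h\|_{\ell_1}\le2n$. Moreover $\|f\|_{L_p}\le N^{-1/q}\|f\|_{\ell_2}$: for $p\ge2$ since $\|f\|_{L_p}=N^{-1/p}\|f\|_{\ell_p}$, for $p<2$ since $\|f\|_{L_p}\le\|f\|_{L_2}$. With (3),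
$$c_k(X)\le2C_0nN^{-1/q}\Big(\frac{\log(eN)}{k-1}\Big)^{1/2}\quad(2\le k\le N),\qquad c_k(X)=0\quad(k\ge N).$$
For $\frac12\le\rho<\frac12+\frac1q$ and $2\le k\le N$ we have $k^\rho(k-1)^{-1/2}\le\sqrt2N^{\rho-1/2}$. Hence
$$\sup_{k\ge2}k^\rho c_k(X(n,N))\le CnN^{\rho-\frac12-\frac1q}\sqrt{\log(eN)}\longrightarrow0\qquad(N\to\infty).\tag{4}$$

**Step 4 (gluing).** This step produces one infinite-dimensional space. Take $n_j=2^{j^2}$, exponents $\rho_j\in[\frac12,\frac12+\frac1q)$ increasing to $\frac12+\frac1q$, and by (4) $N_j$ so large that $X_j=X(n_j,N_j)$ has $\sup_{k\ge2}k^{\rho_j}c_k(X_j)\le1$. Let $F$ be the sum of Lemma 5 with $\omega_j=2^j$, $t=1$. By (1), $g_{n_j}(F)\ge2^{-j}/4$, and $n_j^\alpha2^{-j}=2^{\alpha j^2-j}\to\infty$ for every $\alpha>0$. So $r^{\rm std}(F)=0$.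

Fix $j_0$. For $k\ge k(j_0)$ we have $c_k(X_j)=0$ for $j<j_0$ and $c_k(X_j)\le k^{-\rho_j}\le k^{-\rho_{j_0}}$ for $j\ge j_0$. With $K=\lceil2\log_2k\rceil$, (1) gives $c_{Kk}(F)\le k^{-\rho_{j_0}}+2^{-K}\le2k^{-\rho_{j_0}}$, because $\rho_{j_0}\le1$. By Lemma 4, $r^{\rm all}(F)\ge\rho_{j_0}$ for every $j_0$, so $r^{\rm all}(F)\ge\frac12+\frac1q$. Apply Corollary 7 with $\beta=0$. $\square$

**Proposition 11.** $\ell^{\rm wor\text{-}B}(r,\infty)=0$ for $0<r\le\frac12$, and $\ell^{\rm wor\text{-}B}(r,\infty)\le1-\frac1{2r}$ for $r>\frac12$.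

*Proof.* **Case $r\le\frac12$.** For $p=\infty$ the $\ell_1$-ball alone is enough. Let $X_j=\ell_1^{N_j}$ on $N_j=2^{j^2}$ points of mass $1$, target $\ell_\infty$, $\omega_j=2^j$, $t=1$; here $c_0(X_j)=1$. After $N_j-1$ samples in $D_j$ some point is not sampled, and its indicator shows $g_{N_j-1}(F)\ge2^{-j}$. So $r^{\rm std}(F)=0$. By (3), $\|\cdot\|_\infty\le\|\cdot\|_2$ and $\log(eN_j)\le(j+1)^2$, we have $c_k(X_j)\le C(j+1)k^{-1/2}$ for all $k\ge1$ (it is $0$ for $k\ge N_j$). Since $\sum_j2^{-j}(j+1)<\infty$, (1) with $K=\lceil\log_2k\rceil+1$ gives $c_{Kk}(F)\le C'k^{-1/2}+2^{-K}$, so $r^{\rm all}(F)\ge\frac12$. Apply Corollary 7 with $\beta=0$.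

**Case $r>\frac12$.** Let $s=r-\frac12$, $D=\mathbb N$ with counting measure, $\|f\|=\sum_ii^s|f(i)|$. Sampling at $1,\dots,n$ leaves $|f(i)|\le(n+1)^{-s}$. Conversely, after $n$ samples one of $1,\dots,n+1$ is free, and its indicator has norm at most $(n+1)^s$. So $g_n=(n+1)^{-s}$ and $r^{\rm std}=s$.

For general information let $B_j=\{2^j,\dots,2^{j+1}-1\}$, $K\ge1$, $K'=\lceil K(1+\frac1{2s})\rceil$. Use all coordinates in $B_j$ for $j<K$, and $2^K$ functionals from Lemma 9 on each $B_j$ with $K\le j\le K'$. Let $f$ be in the kernel, $\|f\|\le1$; note $\|f|_{B_j}\|_{\ell_1}\le2^{-js}$. For $K\le j\le K'$,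
$$\|f|_{B_j}\|_\infty\le\|f|_{B_j}\|_2\le C\big((j+1)2^{-K}\big)^{1/2}2^{-js}\le C'K^{1/2}2^{-K(s+1/2)} .$$
For $j>K'$, $\|f|_{B_j}\|_\infty\le2^{-js}\le2^{-K(s+1/2)}$. So $O(K2^K)$ functionals give error $O(K^{1/2}2^{-K(s+1/2)})$, and Lemma 4 yields $r^{\rm all}\ge s+\frac12=r$. Apply Corollary 7 with $\beta=s/r=1-\frac1{2r}$. $\square$

All spaces here are countable sums of finite-dimensional spaces or weighted $\ell_1$, plus $H_0(r)$. So they are separable, on countable domains.

## 7. Greedy points in the dual: Hilbert spaces and the uniform norm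

Now we need lower bounds for *all* Hilbert spaces. If $p=\infty$, the error is a supremum of evaluations, so everything can be read in the dual space.

**Distances in the dual.** Let $H$ be a Hilbert space, $W\subset H^*$ finite-dimensional, $\lambda\in H^*$. By the Riesz theorem, the distance from $\lambda$ to $W$ is the norm of the part of its representer orthogonal to the representers of $W$, that is,
$$\operatorname{dist}(\lambda,W)=\sup\{|\lambda(f)|:\|f\|\le1,\ L(f)=0\ \text{for all }L\in W\}.\tag{5}$$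

So sampling at $x_1,\dots,x_n$ means approximating all $\delta_x$ from the span of $\delta_{x_1},\dots,\delta_{x_n}$. General information means approximating from an arbitrary $n$-dimensional space. The question becomes: can elements of a set span approximation spaces almost as good as the best ones?

Let $\mathcal K\ne\emptyset$ be a bounded subset of a Hilbert space and $d_n=\inf_{\dim W\le n}\sup_{v\in\mathcal K}\operatorname{dist}(v,W)$. Choose greedily $v_1,v_2,\dots\in\mathcal K$ with $\operatorname{dist}(v_{j+1},V_j)\ge\frac12\sigma_j$, where $V_j=\operatorname{span}(v_1,\dots,v_j)$, $V_0=\{0\}$ and $\sigma_j=\sup_{v\in\mathcal K}\operatorname{dist}(v,V_j)$, which is nonincreasing.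

**Lemma 12 (Binev et al.; DeVore–Petrova–Wojtaszczyk).** If $d_n\le Cn^{-\beta}$ for $n\ge1$ with some $\beta>0$, then $\sigma_n\le C'n^{-\beta}$ for $n\ge1$.

*Proof.* **Step 1 (a determinant).** We aim at a recursion for $\sigma$. Let $n\ge2$ be even, $m=n/2$, $\sigma_{2n}>0$. For $i=1,\dots,n$ let $\varphi_i$ be the normalized residual of $v_{n+i}$ after projection onto $V_{n+i-1}$; the residual has norm at least $\frac12\sigma_{n+i-1}\ge\frac12\sigma_{2n}>0$. The $\varphi_i$ are orthonormal and orthogonal to $V_n$. The matrix $A=(\langle v_{n+j},\varphi_i\rangle)_{i,j}$ is triangular, since for $j<i$ we have $v_{n+j}\in V_{n+i-1}\perp\varphi_i$. Its diagonal entries are at least $\frac12\sigma_{2n}$. So $|\det A|\ge(\sigma_{2n}/2)^n$.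

**Step 2 (an upper bound for the determinant).** The columns are short, and very short outside a space of dimension $m$. By Bessel, the columns satisfy $\|A_j\|_2\le\operatorname{dist}(v_{n+j},V_n)\le\sigma_n$. Let $d'>d_m$, and choose $W$ with $\dim W\le m$ and $w_j\in W$ with $\|v_{n+j}-w_j\|\le d'$. The vectors $(\langle w_j,\varphi_i\rangle)_i$ lie in an $m$-dimensional subspace $E\subset\mathbb R^n$, and by Bessel $\operatorname{dist}(A_j,E)\le d'$. Write $A$ in an orthonormal basis of $\mathbb R^n$ whose first $m$ vectors span $E$. The first $m$ rows have squared norms with sum at most $n\sigma_n^2$, the others with sum at most $nd'^2$. Hadamard's inequality for the rows, AM–GM and $d'\downarrow d_m$ give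
$$\Big(\frac{\sigma_{2n}}2\Big)^{2n}\le\Big(\frac{n\sigma_n^2}m\Big)^m\Big(\frac{nd_m^2}{n-m}\Big)^{n-m}=(2\sigma_n^2)^{n/2}(2d_{n/2}^2)^{n/2},\quad\text{i.e.}\quad\sigma_{2n}\le2\sqrt{2\sigma_nd_{n/2}}.\tag{6}$$
This also holds if $\sigma_{2n}=0$.

**Step 3 (induction).** If $\sigma_n\le C'n^{-\beta}$, then by (6) $\sigma_{2n}\le2\sqrt{2C'C2^\beta}\,n^{-\beta}\le C'(2n)^{-\beta}$, provided $C'\ge8C\,8^\beta$. Choose $C'$ so large that also $\sigma_1\le C'$ and $\sigma_2\le C'2^{-\beta}$. Then the bound holds for all $n=2^k$, and by monotonicity for all $n$ with $C'$ replaced by $2^\beta C'$. $\square$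

**Proposition 13.** If $H$ is a Hilbert space of the class for $p=\infty$ and $r=r^{\rm all}(H,\infty)\in(0,\infty)$, then $r^{\rm std}(H,\infty)=r$. Hence $\ell^{\rm wor\text{-}H}(r,\infty)=1$ for all $r>0$.

*Proof.* Let $0<\rho<r$, so $c_n\le Cn^{-\rho}$ for $n\ge1$.

**Step 1 (removing a null set).** The $L_\infty$-norm ignores null sets, evaluations do not. This step reconciles the two. By Riesz there are $Z_k\subset H$, $\dim Z_k\le2^k$, with $\|h\|_\infty\le2C2^{-k\rho}\|h\|$ on $Z_k^\perp$. If $h\perp Z_k$ for all $k$, then $h=0$ a.e., so $h=0$ by injectivity. Thus $\bigcup_kZ_k$ spans a dense subspace, and $H$ is separable. Let $\{f_i\}$ be countable and dense, $\mathcal N$ the union of the null sets $\{|f_i|>\|f_i\|_{L_\infty}\}$, and $D'=D\setminus\mathcal N$. For $x\in D'$ we have $|f_i(x)|\le\|f_i\|_{L_\infty}$ for all $i$. By continuity of $\delta_x$ and of the embedding, $|f(x)|\le\|f\|_{L_\infty}$ for all $f\in H$. Hence $\|f\|_{L_\infty}=\sup_{D'}|f|$. Here $D'\neq\emptyset$,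 since otherwise $D$ is a null set and $H=\{0\}$.

**Step 2 (greedy points).** Let $\mathcal K=\{\delta_x:x\in D'\}\subset H^*$. It is bounded by $c_0$. By (5), for $W=\operatorname{span}(L_1,\dots,L_n)$ the number $\sup_{x\in D'}\operatorname{dist}(\delta_x,W)$ is the supremum of $\|f\|_\infty$ over $\|f\|\le1$ in the kernel of the $L_i$. So $d_n(\mathcal K)\le c_n\le Cn^{-\rho}$. Lemma 12 yields $x_1,\dots,x_n\in D'$ with, by (5) again, $g_n\le\sigma_n\le C'n^{-\rho}$. So $r^{\rm std}\ge\rho$ for all $\rho<r$. The infimum defining $\ell^{\rm wor\text{-}H}(r,\infty)$ is over a nonempty class by Lemma 6. $\square$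

## 8. Normalized evaluations: Hilbert spaces and $p<\infty$

**What breaks for $p<\infty$.** The set $\{\delta_x\}$ may now be unbounded. Take $p=2$, $D=\mathbb N$ with $\mu(\{i\})=m_i>0$, and let $H$ have the orthonormal basis $e_i=i^{-\rho}m_i^{-1/2}1_{\{i\}}$. For $f=\sum c_ie_i$ we have $\|f\|_2^2=\sum c_i^2i^{-2\rho}$, a decent problem with rate $\rho$. But $\|\delta_i\|=i^{-\rho}m_i^{-1/2}$, which is unbounded when the masses decrease fast. The remedy is to divide $\delta_x$ by a function $\gamma(x)$ from $L_p$. In the example, $\gamma(i)=i^\beta\|\delta_i\|$ makes the $\lambda_i=\delta_i/\gamma(i)$ orthogonal of norm $i^{-\beta}$, and $\|\gamma\|_2^2=\sum_ii^{2\beta-2\rho}$ is finite exactly for $\beta<\rho-\frac12$. This shows both that the idea works and that it costs $\frac12$.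

**Lemma 14 (square functions).** Let $p<\infty$, $E$ a finite-dimensional subspace of a Hilbert space $H$ of the class with $\|h\|_p\le\tau\|h\|$ on $E$, $(h_i)$ orthonormal in $E$, $\lambda_i\ge0$. Then $\|(\sum\lambda_ih_i^2)^{1/2}\|_p\le\kappa_p\tau(\sum\lambda_i)^{1/2}$ with $\kappa_p$ depending only on $p$.

*Proof.* Let $\gamma_i$ be independent standard Gaussians and $m_p=(\mathbb E|\gamma_1|^p)^{1/p}$. For fixed $x$, $\sum\gamma_i\sqrt{\lambda_i}h_i(x)$ is Gaussian with variance $\sum\lambda_ih_i(x)^2$. All $h_i$ vanish off a $\sigma$-finite set, so Tonelli gives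
$$m_p^p\Big\|\Big(\sum\lambda_ih_i^2\Big)^{1/2}\Big\|_p^p=\mathbb E\Big\|\sum\gamma_i\sqrt{\lambda_i}h_i\Big\|_p^p\le\tau^p\,\mathbb E\Big(\sum\lambda_i\gamma_i^2\Big)^{p/2}.$$
The last expectation is at most $m_p^p(\sum\lambda_i)^{p/2}$ if $p\ge2$ (Minkowski in $L_{p/2}$), and at most $(\sum\lambda_i)^{p/2}$ if $p\le2$ (Jensen). $\square$

**Lemma 15 (dyadic decomposition).** Let $H$ be Hilbert, $p<\infty$, $c_n(H)\le Cn^{-\rho}$ for $n\ge1$, $\rho>\frac12$. There are $Z_k\subset H$ ($k\ge0$) with $\dim Z_k\le2^k$ and $\|h\|_p\le2C2^{-k\rho}\|h\|$ on $Z_k^\perp$. Put $U_k=Z_0+\dots+Z_k$, $E_0=U_0$, $E_k=U_k\ominus U_{k-1}$. Then $\dim U_k\le2^{k+1}$, $\dim E_k\le2^k$, and: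

(i) $\|h\|_p\le C_12^{-k\rho}\|h\|$ for $h\in E_k$, $k\ge0$.

(ii) Each $f\in H$ is $f=\sum_kf_k$ with its orthogonal components $f_k\in E_k$, converging in $H$ and pointwise everywhere.

(iii) For $G_k=(\sum_ie_{k,i}^2)^{1/2}$ with an orthonormal basis $(e_{k,i})_i$ of $E_k$ we have $|f_k(x)|\le G_k(x)\|f_k\|$ and
$$\|G_k\|_p\le C_22^{k(1/2-\rho)}.\tag{7}$$

*Proof.* The $Z_k$ are spanned by representers of almost optimal functionals. The dimension bounds are clear. (i) For $k\ge1$, $E_k\subset Z_{k-1}^\perp$. For $k=0$ use $c_0$. (ii) If $h$ is orthogonal to all $U_k$, then $h=0$ a.e., so $h=0$. So $\bigcup U_k$ is dense, the series converges in $H$, and it converges pointwise since evaluations are continuous. (iii) The first part is Cauchy–Schwarz, the second is Lemma 14 with $\lambda_i=1$, $\tau=C_12^{-k\rho}$. $\square$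

**Proposition 16.** If $H$ is Hilbert, $1\le p<\infty$ and $r=r^{\rm all}(H,p)\in(\frac12,\infty)$, then $r^{\rm std}(H,p)\ge r-\frac12$.

*Proof.* Let $\frac12<\rho<r$, $0<\eta<\rho-\frac12$, $\beta=\rho-\frac12-\eta>0$, and use Lemma 15.

**Step 1 (the normalizing function).** Put $\gamma=\sum_k2^{k\beta}G_k$. By (7), $\|\gamma\|_p\le C_2\sum_k2^{-k\eta}<\infty$, so $\mu(\gamma=\infty)=0$. If $\gamma(x)=0$, all $G_k(x)=0$ and $f(x)=0$ for all $f\in H$. Let $D'=\{0<\gamma<\infty\}$. It is nonempty, since otherwise all $f\in H$ vanish a.e. For $x\in D'$ let $\lambda_x=\delta_x/\gamma(x)$.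

**Step 2 (widths of normalized evaluations).** If $\|f\|\le1$ and $f\perp U_K$, then $|f(x)|\le\sum_{k>K}G_k(x)\le2^{-K\beta}\gamma(x)$. Also $|f(x)|\le\gamma(x)\|f\|$ for all $f\in H$. By (5), $\mathcal K=\{\lambda_x:x\in D'\}$ is bounded in $H^*$ with $d_{2^{K+1}}\le2^{-K\beta}$. So $d_n\le C'n^{-\beta}$ for $n\ge1$.

**Step 3 (greedy points).** Lemma 12 and (5) give $x_1,\dots,x_n\in D'$ such that $\|f\|\le1$ and $f(x_i)=0$ for $i\le n$ imply $|f|\le C''n^{-\beta}\gamma$ on $D'$. Off $D'$ either $f=0$ or we are in a null set. So $g_n\le C''n^{-\beta}\|\gamma\|_p$ and $r^{\rm std}\ge\beta$. Let $\eta\to0$, $\rho\to r$. $\square$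

**Proof of Theorem 1.** (i) By Proposition 10, $\ell^{\rm wor\text{-}B}(r,p)=0$ for $\frac12<r\le\frac12+\frac1q$. By Proposition 16, $\ell^{\rm wor\text{-}H}(r,p)\ge(r-\frac12)/r=1-\frac1{2r}>0$. (ii) is Propositions 11 and 13. For $p<\infty$ the interval $(\frac12,\frac12+\frac1q]$ is nonempty, so the two functions differ for every $p\in[1,\infty]$. $\blacksquare$

## 9. One weight for two kernels: the sharp Hilbert lower bound for $2\le p<\infty$

In the example of Section 8, sampling at $1,\dots,n$ loses nothing, so the $\frac12$ was lost by the method. We now find the exact loss.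

**Proposition 17.** Let $2\le p<\infty$, $a=\frac12-\frac1p$, $H$ Hilbert, $c_n(H)\le Cn^{-\rho}$ for $n\ge1$, $\rho>\frac12$. Then $r^{\rm std}(H,p)\ge\frac{\rho^2}{\rho+a}$.

**The plan for $p=2$.** Truncate to a finite-dimensional $U_R$, sample at random points with density proportional to a regularized reproducing kernel, and show that the samples control $\int f^2\,d\mu$ up to a small multiple of $\|f\|^2$. For $p>2$ the integral $\int f^2\,d\mu$ can be infinite: for $p=4$ take counting measure on $\mathbb N$ and $f(i)=i^{-1/2}$. So a weight $w$ is needed, and we work with $\int f^2w\,d\mu$.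

**A first choice of weight and where it stops.** Suppose we choose $w$ by maximizing $\log\det(I+B_w)$, in the notation below. The computation of Step 2 without the second term gives $K_\varepsilon\le C2^T\varepsilon^2g^{2/p}$ with $w=g^{1-2/p}$. Then functions with $\|f_R\|_\varepsilon\le C$ satisfy $f_R^2\le C2^T\varepsilon^2g^{2/p}$, so $\|f_R\|_p^p\le(C2^T\varepsilon^2)^{(p-2)/2}\int f_R^2w\,d\mu$ and $\|f_R\|_p\le C\varepsilon2^{Ta}$. This is the rate $\rho-a$ only. But the part of $f_R$ orthogonal to a smaller $U_J$ is already small in $L_p$ by the definition of $U_J$. Only a part living in a space of dimension about $2^J$ needs the weight, and for it we want $2^J$ in place of $2^T$. So we need *one* density that dominates two kernels with two different constants. Maximizing a difference of two log-determinants produces it.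

*Proof of Proposition 17.* Use Lemma 15. Let $T\ge1$ be a large integer and
$$\varepsilon=2^{-T\rho},\qquad J=\Big\lfloor\frac{T\rho}{\rho+a}\Big\rfloor\le T,\qquad R=\Big\lceil\frac{T\rho}{\rho-\frac12}\Big\rceil\ge T.$$
Let $d=\dim U_R\le2^{R+1}$; for large $T$ we have $d\ge1$. For $x\in D$ let $k_x\in U_R$ be the element with $f(x)=\langle f,k_x\rangle$ for $f\in U_R$, so $\|k_x\|^2=\sum_{k\le R}G_k(x)^2$. Let $M=U_R\ominus U_J$ and $\tau=\sum_{k>R}G_k$. By (7), $\|\tau\|_p\le C2^{-R(\rho-1/2)}\le C\varepsilon$.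

**Step 1 (weighted norms and effective dimension).** This step sets up the kernels and bounds the number of samples needed. If $p=2$ put $w\equiv1$. If $p>2$ let $s=\frac p{p-2}$ and $w\in\mathcal W=\{w\in L_s:w\ge0,\|w\|_s\le1\}$. Let $A_w$ on $U_R$ be given by $\langle A_wf,h\rangle=\int fhw\,d\mu$ (finite, since $fh\in L_{p/2}$ and $\frac1s+\frac2p=1$), let $B_w=\varepsilon^{-2}A_w$ and
$$\|f\|_\varepsilon^2=\|f\|^2+\varepsilon^{-2}\int f^2w\,d\mu=\langle(I+B_w)f,f\rangle .$$
Let
$$K_\varepsilon(x)=\langle(I+B_w)^{-1}k_x,k_x\rangle=\sup\{f(x)^2:f\in U_R,\ \|f\|_\varepsilon\le1\};$$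
the two expressions agree since $f(x)=\langle(I+B_w)^{1/2}f,(I+B_w)^{-1/2}k_x\rangle$. Let $V'$ be the $\|\cdot\|_\varepsilon$-orthogonal complement of $M$ in $U_R$, so $\dim V'=\dim U_J\le2^{J+1}$, and $\kappa^2(x)=\sup\{v(x)^2:v\in V',\|v\|_\varepsilon\le1\}$. Reproducing kernels add over orthogonal sums, so
$$K_\varepsilon=\kappa^2+K_{\varepsilon,M},\qquad K_{\varepsilon,M}(x)=\langle(I_M+P_MB_w|_M)^{-1}P_Mk_x,P_Mk_x\rangle ,$$
where $P_M$ is the $H$-orthogonal projection onto $M$.

Let $\alpha_1\ge\alpha_2\ge\dots$ be the eigenvalues of $A_w$, $t=\dim U_T\le2^{T+1}$, and $P$ the projection onto $U_R\ominus U_T$. Then $\operatorname{tr}(PA_wP)=\int w\sum_{T<k\le R}G_k^2\,d\mu\le\sum_{k>T}\|G_k\|_p^2$ by Hölder. Ky Fan's inequality gives $\sum_{i>t}\alpha_i\le\operatorname{tr}(PA_wP)$. With (7),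
$$N:=\operatorname{tr}\big((I+B_w)^{-1}B_w\big)=\sum_i\frac{\alpha_i}{\varepsilon^2+\alpha_i}\le t+\varepsilon^{-2}\operatorname{tr}(PA_wP)\le2^{T+1}+C2^{2T\rho}2^{T(1-2\rho)}\le C_42^T=:\bar N,\tag{8}$$
and we take $C_4\ge1$, so $\bar N\ge1$. Moreover $\int w\,k_x\otimes k_x\,d\mu=A_w$, and therefore $\int\varepsilon^{-2}K_\varepsilon w\,d\mu=N$.

**Step 2 (choice of the weight).** This step proves the following claim: there are a probability density $g$ with respect to $\mu$ and an admissible $w$, with $w=g^{1-2/p}$ a.e. if $p>2$ and $w\equiv1$ if $p=2$, such that for all $x$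
$$K_\varepsilon(x)\le2\bar N\varepsilon^2g(x)^{2/p},\qquad\text{and if }p>2,\quad\kappa^2(x)\le2^{J+2}\varepsilon^2g(x)^{2/p}.\tag{9}$$

*Case $p=2$.* By injectivity $A_w$ is positive definite, so $N>0$. Take $g=\varepsilon^{-2}K_\varepsilon/N$.

*Case $p>2$.* Put $b=2^{J+1}/\bar N$ and maximize over $\mathcal W$
$$\Psi(w)=(1+b)\log\det(I+B_w)-\log\det(I_M+P_MB_w|_M).$$
$\mathcal W$ is bounded, closed and convex in the reflexive space $L_s$, hence weakly compact. The entries of $A_w$ are integrals of $w$ against elements of $L_{p/2}=(L_s)^*$, so $\Psi$ is weakly continuous and has a maximizer $w$. Fix it. For $w'\in\mathcal W$ consider $(1-\theta)w+\theta w'$. The derivative of $\log\det(I+S+\theta\Delta)$ at $\theta=0$ is $\operatorname{tr}((I+S)^{-1}\Delta)$, and $B_{w'-w}=\varepsilon^{-2}\int(w'-w)k_x\otimes k_x\,d\mu$. So the right derivative of $\Psi$ at $\theta=0$ is $\int\Theta(w'-w)\,d\mu\le0$ with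
$$\Theta=\varepsilon^{-2}\big((1+b)K_\varepsilon-K_{\varepsilon,M}\big)=\varepsilon^{-2}\big(bK_\varepsilon+\kappa^2\big)\ge0 .$$
Here $\Theta\in L_{p/2}$, because $\kappa^2\le K_\varepsilon\le\|k_x\|^2=\sum_{k\le R}G_k^2$. Taking the supremum over $w'\in\mathcal W$,
$$\|\Theta\|_{p/2}\le\Lambda:=\int\Theta w\,d\mu\le\|\Theta\|_{p/2}\|w\|_s\le\|\Theta\|_{p/2}.$$
$\Theta\ne0$ in $L_{p/2}$: otherwise $K_\varepsilon=0$ a.e. and all $f\in U_R$ vanish a.e. So equality holds in Hölder's inequality and $\|w\|_s=1$, $\Lambda=\|\Theta\|_{p/2}$, which gives $w=(\Theta/\Lambda)^{p/2-1}$ a.e. Put $g=(\Theta/\Lambda)^{p/2}$. Then $\int g\,d\mu=1$, $w=g^{1-2/p}$ a.e., and $\Theta=\Lambda g^{2/p}$ everywhere.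

It remains to bound $\Lambda$. With a $\|\cdot\|_\varepsilon$-orthonormal basis $(v_i)$ of $V'$ we have $\kappa^2=\sum v_i^2$, so $\varepsilon^{-2}\int\kappa^2w\,d\mu=\sum_i\varepsilon^{-2}\int v_i^2w\,d\mu\le\dim V'\le2^{J+1}$. Hence $\Lambda\le bN+2^{J+1}\le2^{J+2}$ and $\Lambda/b\le2\bar N$. Since $\varepsilon^{-2}bK_\varepsilon\le\Theta=\Lambda g^{2/p}$ and $\varepsilon^{-2}\kappa^2\le\Lambda g^{2/p}$, (9) follows.

**Step 3 (random points).** This step finds sample points that control $\int f^2w\,d\mu$ on $U_R$. We use matrix Bernstein (Tropp, *Found. Comput. Math.* 12 (2012), Thm. 1.4): for independent centered self-adjoint $X_i$ on a $d$-dimensional space with $\|X_i\|\le Q$ and $\sigma^2=\|\sum\mathbb EX_i^2\|$,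
$$\mathbb P\Big(\lambda_{\max}\Big(\sum X_i\Big)\ge u\Big)\le d\exp\Big(-\frac{u^2/2}{\sigma^2+Qu/3}\Big).$$

Let $x_1,\dots,x_m$ be i.i.d. with law $g\,d\mu$, so $g(x_i)>0$ almost surely, and let $z_i=\varepsilon^{-1}g(x_i)^{-1/p}(I+B_w)^{-1/2}k_{x_i}$. By (9), $\|z_i\|^2=\varepsilon^{-2}g(x_i)^{-2/p}K_\varepsilon(x_i)\le2\bar N$. Moreover
$$\mathbb E\,z_i\otimes z_i=(I+B_w)^{-1/2}B_w(I+B_w)^{-1/2}\le I .$$
Indeed, the factor $g$ from the law turns $g^{-2/p}$ into $g^{1-2/p}$, which is $w$ a.e. on $\{g>0\}$. The set $\{g=0\}$ contributes nothing to $B_w$: there $w=0$ a.e. if $p>2$, and $k_x=0$ if $p=2$.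

Put $X_i=\frac1m(\mathbb Ez_i\otimes z_i-z_i\otimes z_i)$. As $mX_i$ is a difference of positive operators of norms at most $1$ and $2\bar N$, we may take $Q=2\bar N/m$. As $\mathbb EX_i^2\le m^{-2}\mathbb E\|z_i\|^2z_i\otimes z_i\le2\bar Nm^{-2}I$, we have $\sigma^2\le2\bar N/m$. With $u=\frac12$ the exponent is at most $-\frac18\big/\big(\frac{2\bar N}m\cdot\frac76\big)=-\frac{3m}{56\bar N}$, so
$$\mathbb P\Big(\lambda_{\max}\Big(\sum X_i\Big)\ge\tfrac12\Big)\le d\,e^{-3m/(56\bar N)}\le\tfrac14\qquad\text{for }m=\lceil19\bar N\log(4d)\rceil .$$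
Also $\mathbb E\frac1m\sum_ig(x_i)^{-2/p}\tau(x_i)^2\le\int g^{1-2/p}\tau^2\,d\mu\le\|\tau\|_p^2$ by Hölder. By Markov this average is at most $2\|\tau\|_p^2$ with probability at least $\frac12$. Hence there are points, with all $g(x_i)>0$, for which both good events occur. Test $\sum X_i\le\frac12I$ with the vector $(I+B_w)^{1/2}f$. Since $\langle z_i,(I+B_w)^{1/2}f\rangle=\varepsilon^{-1}g(x_i)^{-1/p}f(x_i)$, this says
$$\varepsilon^{-2}\int f^2w\,d\mu-\frac1m\sum_i\varepsilon^{-2}g(x_i)^{-2/p}f(x_i)^2\le\frac12\Big(\|f\|^2+\varepsilon^{-2}\int f^2w\,d\mu\Big),$$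
that is, for all $f\in U_R$,
$$\varepsilon^{-2}\int f^2w\,d\mu\le\|f\|^2+\frac2m\sum_i\varepsilon^{-2}g(x_i)^{-2/p}f(x_i)^2.\tag{10}$$

**Step 4 (functions vanishing at the points are small).** This step finishes the proof. Let $\|f\|\le1$, $f(x_i)=0$ for all $i$, and $f_R$ the orthogonal projection of $f$ to $U_R$ (in this step $f_R$ denotes this projection, not the component in $E_R$). Then $|f_R(x_i)|=|\sum_{k>R}f_k(x_i)|\le\tau(x_i)$, so (10) gives $\varepsilon^{-2}\int f_R^2w\,d\mu\le1+4\varepsilon^{-2}\|\tau\|_p^2\le C$, i.e. $\|f_R\|_\varepsilon\le C$. Also $f-f_R\in Z_R^\perp$, so $\|f-f_R\|_p\le C2^{-R\rho}\le C\varepsilon$.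

If $p=2$, then $w\equiv1$ and $\|f\|_2\le C\varepsilon=C2^{-T\rho}$.

If $p>2$, write $f_R=v+h$ with $v\in V'$, $h\in M$. By $\|\cdot\|_\varepsilon$-orthogonality $\|v\|_\varepsilon,\|h\|_\varepsilon\le C$. As $M\subset Z_J^\perp$, $\|h\|_p\le C2^{-J\rho}\|h\|\le C2^{-J\rho}$. By (9), $v^2\le C\varepsilon^22^Jg^{2/p}$, so
$$\|v\|_p^p=\int|v|^{p-2}v^2\,d\mu\le(C\varepsilon^22^J)^{(p-2)/2}\int v^2g^{1-2/p}\,d\mu\le(C\varepsilon^22^J)^{(p-2)/2}C\varepsilon^2,\quad\text{i.e.}\quad\|v\|_p\le C\varepsilon2^{Ja}.$$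
By the choice of $J$, $\varepsilon2^{Ja}\le2^{-T\rho+T\rho a/(\rho+a)}=2^{-T\rho^2/(\rho+a)}$ and $2^{-J\rho}\le2^\rho2^{-T\rho^2/(\rho+a)}$. In all cases $\|f\|_p\le C2^{-T\rho^2/(\rho+a)}$, so $g_m(H)\le C2^{-T\rho^2/(\rho+a)}$ with $m\le CT2^T$. Lemma 4 with $k=2^T$ gives the claim. $\square$

Letting $\rho\uparrow r$ we get $\ell^{\rm wor\text{-}H}(r,p)\ge\frac r{r+a_p}$ for $2\le p<\infty$, $r>\frac12$.

## 10. Change of density: $1\le p<2$

**Proposition 18.** If $H$ is Hilbert, $1\le p<2$ and $r=r^{\rm all}(H,p)\in(\frac12,\infty)$, then $r^{\rm std}(H,p)=r$.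

The plan is to find one density that turns the $L_p$-problem into an $L_2$-problem with (almost) the same rate, and to apply Proposition 17 with $p=2$.

*Proof.* Let $\frac12<\rho<r$ and use Lemma 15. Let $\frac1{s_0}=\frac1p-\frac12$, so $s_0=\frac{2p}{2-p}$.

**Step 1 (density for one block).** For each $k$ with $E_k\ne\{0\}$ we find $\varphi_k\ge0$ with $\|\varphi_k\|_{s_0}=1$ such that every $h\in E_k$ vanishes a.e. on $\{\varphi_k=0\}$, and $\int_{\varphi_k>0}h^2\varphi_k^{-2}\,d\mu\le C2^{-2k\rho}\|h\|^2$.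

Let $\mathcal C$ be the compact convex set of functions $u=\sum_{i,j}q_{ij}e_{k,i}e_{k,j}$ with $(q_{ij})\ge0$ of trace at most $1$. It contains $h^2$ for $h\in E_k$, $\|h\|\le1$, and $0\le u\le G_k^2$ for $u\in\mathcal C$. By dominated convergence $u\mapsto\int u^{p/2}\,d\mu$ is continuous on $\mathcal C$. Let $u_0$ be a maximizer and $B=\int u_0^{p/2}\,d\mu>0$. Diagonalizing $(q_{ij})$ we get $u_0=\sum\lambda_ih_i^2$ with orthonormal $h_i$ and $\sum\lambda_i\le1$. So $B^{1/p}=\|u_0^{1/2}\|_p\le\kappa_pC_12^{-k\rho}$ by Lemma 14.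

For $u\in\mathcal C$ consider the quotients $\theta^{-1}\{((1-\theta)u_0+\theta u)^{p/2}-u_0^{p/2}\}$, $0<\theta\le1$. By concavity they increase as $\theta\downarrow0$. They are bounded below by the integrable function $u^{p/2}-u_0^{p/2}$ (the case $\theta=1$), and their integrals are at most $0$ since $u_0$ is a maximizer. By monotone convergence the limit also has integral at most $0$. On $\{u_0=0<u\}$ the limit is $+\infty$, because $p/2<1$, so this set is null. On $\{u_0>0\}$ the limit is $\frac p2u_0^{p/2-1}(u-u_0)$. Hence $u=0$ a.e. on $\{u_0=0\}$ and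
$$\int_{u_0>0}u_0^{p/2-1}u\,d\mu\le\int u_0^{p/2}\,d\mu=B .$$
Put $\varphi_k=B^{-1/s_0}u_0^{(2-p)/4}$. Then $\varphi_k^{s_0}=B^{-1}u_0^{p/2}$, so $\|\varphi_k\|_{s_0}=1$. Each $h\in E_k$ vanishes a.e. on $\{\varphi_k=0\}=\{u_0=0\}$. For $\|h\|\le1$, $\int_{\varphi_k>0}h^2\varphi_k^{-2}\,d\mu=B^{2/s_0}\int_{u_0>0}h^2u_0^{p/2-1}\,d\mu\le B^{2/s_0+1}=B^{2/p}\le C2^{-2k\rho}$.

**Step 2 (one density for all blocks).** For $\delta>0$ let $\varphi=(\sum_k2^{-k\delta}\varphi_k^{s_0})^{1/s_0}\in L_{s_0}$, with $\varphi_k=0$ if $E_k=\{0\}$. Let $D_0=\{0<\varphi<\infty\}$ and $d\nu=\varphi^{-2}d\mu$ on $D_0$. Since $\varphi\ge2^{-k\delta/s_0}\varphi_k$, Step 1 gives $\|h\|_{L_2(\nu)}\le C2^{-k\rho'}\|h\|$ on $E_k$, where $\rho'=\rho-\delta/s_0$. Choose $\delta$ so small that $\rho'>\frac12$. Since $|f|\le\sum_k|f_k|$ pointwise, we get $\|f\|_{L_2(\nu)}\le C\|f\|$ for all $f\in H$, and $\|f\|_{L_2(\nu)}\le C2^{-K\rho'}\|f\|$ for $f\perp U_K$.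

All $f\in H$ vanish a.e. off $D_0$: the set $\{\varphi=\infty\}$ is null, and on $\{\varphi=0\}$ every $\varphi_k=0$, so every $f_k$ vanishes a.e. there. So restriction to $D_0$ is injective on $H$. If $f|_{D_0}=0$ $\nu$-a.e., then $f=0$ $\mu$-a.e. and $f=0$. Thus $H|_{D_0}$, with the transported norm, is in the class for $L_2(D_0,\nu)$, with $c_n\le Cn^{-\rho'}$ for $n\ge1$.

**Step 3 (transfer).** Proposition 17 with $p=2$, $a=0$ gives $g_n(H|_{D_0},L_2(\nu))\le C_\zeta n^{-\rho'+\zeta}$ for every $\zeta>0$. By Hölder, $\|f\|_{L_p(\mu)}\le\|\varphi\|_{s_0}\|f\varphi^{-1}1_{D_0}\|_{L_2(\mu)}=\|\varphi\|_{s_0}\|f\|_{L_2(\nu)}$. So $r^{\rm std}(H,p)\ge\rho'$. Let $\delta\to0$ and $\rho\to r$. $\square$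

## 11. Sign vectors: Hilbert spaces in which sampling loses

Now we need Hilbert spaces matching the lower bounds. For $p\le2$ and $r<\frac12$ the round-ball idea of Section 4 could be used. For $p>2$ it gives too little. Given at most $N/2$ functionals, the projection argument of Lemma 6 yields $y\ne0$ in their kernel with $\|y\|_\infty\ge\|y\|_{\ell_2}/\sqrt2$, and $\|y\|_{L_p}\ge N^{-1/p}\|y\|_{\ell_2}/\sqrt2$. So $c_k\ge\lambda N^{-1/p}/\sqrt2$ for all $k\le N/2$, which allows rates up to $\frac1p$ only. Spikes are too concentrated. We replace them by linear functions $x\mapsto\langle a,x\rangle$ on sign vectors, whose $L_p$-norms are all comparable to $\|a\|_2$.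

**Lemma 19.** Let $2\le p<\infty$. There are $C_p\ge1$, $c_p\in(0,1)$, $N_p$ such that for $N\ge N_p$, $1\le L\le2N$, $M=\lceil N^{p+3}\rceil$ there are $x_{j,i}\in\{\pm1\}^N$ ($j\le L$, $i\le M$) with

(i) $\big(\frac1M\sum_i|\langle a,x_{j,i}\rangle|^p\big)^{1/p}\le C_p\|a\|_2$ for all $j$ and $a\in\mathbb R^N$;

(ii) if $X$ is the $N\times n$ matrix whose columns are any $n\le c_pN/\log N$ of the vectors (distinct indices), then $X^TX\ge\frac N8I$.

Consequently, for $y\in\mathbb R^n$ and $u>0$ the vector $a=u^{-1}X(X^TX)^{-1}y$ satisfies $u\langle a,x_l\rangle=y_l$ for the chosen columns $x_l$, and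
$$\|a\|_2^2=u^{-2}\,y^T(X^TX)^{-1}y\le\frac{8\|y\|_2^2}{u^2N}.\tag{11}$$

*Proof.* Choose all entries as independent uniform signs.

(i) For $\|a\|_2=1$, $|\langle a,x\rangle|^p\in[0,N^{p/2}]$ has mean at most $B_p^p$ (Khinchine). By Hoeffding, $\mathbb P(\frac1M\sum_i|\langle a,x_{j,i}\rangle|^p>B_p^p+1)\le e^{-2M/N^p}\le e^{-2N^3}$. A union over $j\le L$ and over a $\frac12$-net of at most $5^N$ points has failure probability less than $\frac14$ for large $N$. The left side of (i) is a seminorm in $a$, so passing from the net to the sphere costs a factor $2$.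

(ii) By Lemma 8 with $k=N$, $\|Xb\|_2^2\ge\frac N8\|b\|_2^2$ for one choice of columns outside probability $2\cdot33^ne^{-N/24}$. There are at most $(LM)^n\le N^{(p+6)n}$ choices, so for given $n$ the failure probability is at most $2\cdot33^nN^{(p+6)n}e^{-N/24}$. This is less than $\frac12$ if $n\le c_pN/\log N$ with small $c_p$ and $N$ is large. Use this for the largest such $n$; smaller sets of columns are contained in larger ones. So with positive probability (i) and (ii) both hold. $\square$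

**Proposition 20.** $\ell^{\rm wor\text{-}H}(r,p)=0$ for $0<r\le\frac12$ and $1\le p<\infty$.

*Proof.* **Step 1 (the block).** We build a Hilbert space defeating $n$ samples with $c_k\lesssim k^{-\varrho}$, $0<\varrho<\frac12$. Use Lemma 19 with exponent $\max(p,2)$ (constants again $C_p,c_p$) and $L=1$. Let $D$ be the set of the $M$ indices with uniform probability; as is usual we write $f(x)$ for the value at an index with vector $x$. Let $Y$ be the space of functions $f(x)=a_0+N^{-\varrho}\langle a,x\rangle$, $(a_0,a)\in\mathbb R^{1+N}$, with the quotient Hilbert norm: the minimum of $(a_0^2+\|a\|_2^2)^{1/2}$ over all representations. The minimal representation depends linearly on $f$. Since $\mu$ is a probability, the $L_p$-norm is at most the $L_{\max(p,2)}$-norm, so $\|\langle a,\cdot\rangle\|_p\le C_p\|a\|_2$. Using the functional "$a_0$ of the minimal representation", $c_k(Y)\le C_pN^{-\varrho}$ for $1\le k\le N$. Also $c_k(Y)=0$ for $k>N$, and $c_0(Y)\le1+C_p$. So $c_k(Y)\le C_pk^{-\varrho}$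 for all $k\ge1$.

**Step 2 (samples are bad).** Given $n\le c_pN/\log N$ points, (11) with $u=N^{-\varrho}$, $y=(1,\dots,1)$ gives $a$ such that $f=1-N^{-\varrho}\langle a,\cdot\rangle$ vanishes there and $\|a\|_2^2\le8nN^{2\varrho-1}$. For fixed $n,\varrho$ and large $N$ this is at most $1$, and $C_pN^{-\varrho}\le\frac12$. Then $\|f\|_Y\le\sqrt2$ and $\|f\|_p\ge1-C_pN^{-\varrho}\ge\frac12$, so $g_n(Y)\ge\frac1{2\sqrt2}$.

**Step 3 (gluing).** Take $n_j=2^{j^2}$, $\varrho_j\uparrow\frac12$, $N_j$ large enough for Step 2, $\omega_j=2^j$, $t=2$ in Lemma 5. Then $g_{n_j}(H)\ge2^{-j}/(2\sqrt2)$, so $r^{\rm std}(H)=0$. Fix $j_0$. For large $k$, $c_k(Y_j)=0$ for $j<j_0$ and $c_k(Y_j)\le C_pk^{-\varrho_{j_0}}$ for $j\ge j_0$. With $K=\lceil\log_2k\rceil+1$, (1) gives $c_{Kk}(H)\le C_pk^{-\varrho_{j_0}}+(1+C_p)2^{-K}\le Ck^{-\varrho_{j_0}}$. So $r^{\rm all}(H)\ge\varrho_{j_0}$ for all $j_0$, hence $r^{\rm all}(H)\ge\frac12$. Apply Corollary 7 with $\beta=0$. $\square$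

For $r>\frac12$ and $p>2$, the function to be hidden is no longer a constant but a bump on one of $L$ cells. Few samples fall into some cell, and a bump there is cheap to cancel at them.

**Proposition 21.** For $2<p<\infty$ and $r>\frac12$: $\ell^{\rm wor\text{-}H}(r,p)\le\frac r{r+a_p}$.

*Proof.* Let $\theta=\frac r{r+a_p}<1$.

**Step 1 (the block).** Let $N$ be large, $L=\lceil N^\theta\rceil\le2N$, take the vectors of Lemma 19, $D=\{(j,i):j\le L,i\le M\}$ with uniform probability, $B_j=\{(j,i):i\le M\}$, $u_j=L^{1/p}1_{B_j}$. As $\mu(B_j)=\frac1L$, $\|u_j\|_p=1$. Let $Y$ be the space of $f=L^{-r}\sum_j\alpha_ju_j+N^{-r}\langle a,x_{(\cdot)}\rangle$, $(\alpha,a)\in\mathbb R^{L+N}$, with the quotient Hilbert norm.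

**Step 2 (general functionals are good).** We show $c_k(Y)\le Ck^{-r}$ for $k\ge1$ and $c_0(Y)\le CN^{-\theta r}$, with $C$ independent of $N$. By Lemma 19(i), $\|\langle a,x_{(\cdot)}\rangle\|_p\le C_p\|a\|_2$. By disjoint supports, $\|\sum\alpha_ju_j\|_p=\|\alpha\|_{\ell_p}\le\|\alpha\|_2$. Hence $c_k(Y)\le L^{-r}+C_pN^{-r}$ for $k\ge0$. Moreover $c_k(Y)\le C_pN^{-r}$ for $k\ge L$ (use the $\alpha$ of the minimal representation), and $c_k(Y)=0$ for $k\ge L+N$. As $N^{-r}\le2^rL^{-r}$, the first bound handles $k<L$ and $k=0$; as $L+N\le3N$, the second handles $L\le k<L+N$.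

**Step 3 (samples are bad).** Let $n=\lfloor c_pN/\log N\rfloor$ points be given. Some $B_j$ contains at most $n/L$ of them. Apply (11) with $u=N^{-r}$, $y=L^{-r+1/p}$ at the sampled points of $B_j$ and $y=0$ at the others. We get $a$ such that $f=L^{-r}u_j-N^{-r}\langle a,x_{(\cdot)}\rangle$ vanishes at all given points, and
$$\|a\|_2^2\le8N^{2r-1}L^{-2r+2/p}\,\frac nL\le8N^{2r}L^{-2r+2/p-1}=8N^{2r}L^{-2(r+a_p)}\le8,$$
because $L^{r+a_p}\ge N^{\theta(r+a_p)}=N^r$. So $\|f\|_Y\le\sqrt{1+8}=3$, and $\|f\|_p\ge L^{-r}-3C_pN^{-r}\ge\frac12L^{-r}$ for large $N$, since $\theta<1$. Thus $g_n(Y)\ge\frac16L^{-r}\ge cN^{-\theta r}$.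

**Step 4 (gluing).** Sum over $N_j=2^j$, $j\ge j_0$ with $j_0$ large, with $\omega_j=1$, $t=2$; $\sum_jc_0(Y_j)\le C\sum_j2^{-j\theta r}<\infty$. Give $k$ functionals to each block with $j\le\lceil\theta^{-1}\log_2k\rceil$. By (1), $O(k\log k)$ functionals give error at most $Ck^{-r}\log k+C\sum_{j>\theta^{-1}\log_2k}2^{-j\theta r}=O(k^{-r}\log k)$, so $r^{\rm all}\ge r$. Also $g_n\ge cN_j^{-\theta r}$ for $n=\lfloor c_pN_j/\log N_j\rfloor$, so $r^{\rm std}\le\theta r$. Apply Corollary 7 with $\beta=\theta$. $\square$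

**Proof of Theorem 2(a).** $p=\infty$ is Proposition 13; $r\le\frac12$, $p<\infty$ is Proposition 20. For $r>\frac12$, the lower bound is Proposition 17 if $2\le p<\infty$ and Proposition 18 if $p<2$ (where $a_p=0$). The upper bound is Proposition 21 if $p>2$, and the trivial bound $1$ if $p\le2$. $\blacksquare$

## 12. A non-separable Banach space with $r^{\rm all}=\infty$ and $r^{\rm std}=0$

The separable examples stop at rate $\frac12+\frac1q$, because general functionals must compress the spikes. The spikes cost nothing if they are *invisible* in $L_p$, that is, supported on countable subsets of $[0,1]$ with Lebesgue measure. But then injectivity fails, as for $\ell_2([0,1])$ in Section 1. The remedy is to record the spikes a second time, on another copy of $[0,1]$, through a very smooth transform that is injective and easy to approximate.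

**Proposition 22.** $\ell^{\rm wor\text{-}B}(r,p)=0$ for all $r>0$, $p\in[1,\infty]$.

*Proof.* **Step 1 (the space).** Let $I_j,J_j$ ($j\ge1$) be disjoint copies of $[0,1]$ with Lebesgue measure, $D=\bigsqcup_j(I_j\sqcup J_j)$, $n_j=2^{j^2}$. Let $F$ consist of the functions
$$f|_{I_j}(x)=\alpha_j+n_jb_j(x),\qquad f|_{J_j}(y)=\sum_{x\in[0,1]}b_j(x)e^{xy},$$
with $\alpha_j\in\mathbb R$, $b_j\in\ell_1([0,1])$, $\|f\|_F=\sum_j2^j(|\alpha_j|+\|b_j\|_1)<\infty$.

**Step 2 (membership in the class).** If $f=0$ a.e., then the continuous function $f|_{J_j}$ is $0$ on $[0,1]$. It extends to an entire function of $y$, which is therefore $0$. Differentiating at $y=0$ gives $\sum_xb_j(x)x^i=0$ for all $i\ge0$: all moments of the finite discrete measure $\sum_xb_j(x)\delta_x$ vanish. By Weierstrass $b_j=0$, and then $\alpha_j=0$. So both the parametrization and the map into $L_p$ are injective, and $F$ is a Banach space, being an $\ell_1$-sum. Since $b_j$ has countable support, $f|_{I_j}=\alpha_j$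 a.e., so $\|f\|_p\le\sum_j(|\alpha_j|+e\|b_j\|_1)\le e\|f\|_F$. Evaluations are continuous, since $|f|\le|\alpha_j|+n_j\|b_j\|_1$ on $I_j$ and $|f|\le e\|b_j\|_1$ on $J_j$.

**Step 3 (general information is excellent).** Use $\alpha_j$ for $j\le K$ and $\sum_xb_j(x)x^i$ for $0\le i<K$, $j\le K$. In the unit ball $|\alpha_j|+\|b_j\|_1\le2^{-j}$. If these functionals vanish, then for $j\le K$ we have $f|_{I_j}=0$ a.e., and on $J_j$ we may subtract from $e^{xy}$ its Taylor polynomial in $xy$ of degree $K-1$, with remainder at most $e/K!$. So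
$$\|f\|_p\le\sum_{j\le K}2^{-j}\frac e{K!}+\sum_{j>K}e2^{-j}\le\frac e{K!}+e2^{-K}.$$
So $c_{K^2+K}(F)\le C2^{-K}$, and $r^{\rm all}(F)=\infty$.

**Step 4 (samples are bad).** Let $n_j$ points be given, with $x_1,\dots,x_m\in I_j$, $y_1,\dots,y_{m'}\in J_j$ the distinct ones in these sets. We look for $f$ vanishing at all of them with $f=1$ a.e. on $I_j$. Fix distinct $z_1,\dots,z_{m'}\in[0,1]\setminus\{x_1,\dots,x_m\}$. The matrix $(e^{z_ky_l})$ is invertible, since a nontrivial real exponential sum with $m'$ terms has at most $m'-1$ real zeros. For distinct $x_i'\in[0,1]$, different from all $x_k,z_k$ and close to $x_i$, put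
$$b_j=-\frac1{n_j}\sum_i1_{\{x_i\}}+\frac1{n_j}\sum_i1_{\{x_i'\}}+\sum_k\beta_k1_{\{z_k\}},$$
with $\beta$ determined by $\sum_xb_j(x)e^{xy_l}=0$ for $l\le m'$, i.e. $\sum_k\beta_ke^{z_ky_l}=\frac1{n_j}\sum_i(e^{x_iy_l}-e^{x_i'y_l})$. As $x_i'\to x_i$, $\beta\to0$. Since $m\le n_j$, we can reach $\|b_j\|_1\le3$. With $\alpha_j=1$ and all other components zero, $f(x_i)=1-n_j\cdot\frac1{n_j}=0$, $f(y_l)=0$, and $f$ vanishes on all other $I_i,J_i$. Finally $\|f\|_F\le2^j(1+3)=2^{j+2}$ and $\|f\|_p\ge\|f|_{I_j}\|_p=1$. So $g_{n_j}(F)\ge2^{-j-2}$, and $r^{\rm std}(F)=0$ as in Proposition 10. Apply Corollary 7 with $\beta=0$. $\square$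

**Proof of Theorem 2(b) and (c).** (b) is Proposition 22. For (c), the Banach function is $0$ everywhere, so the two functions differ at $r$ exactly when $\ell^{\rm wor\text{-}H}(r,p)\ne0$. By (a) this holds for $p=\infty$ and every $r>0$, and for $p<\infty$ exactly when $r>\frac12$. $\blacksquare$
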